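\title{Random maximum independent sets and the Bertram--Horak conjecture}

\begin{abstract}
We prove that every graph $G$ satisfies
$\alpha(G)\ge\sum_{u}2/(d_G(u)+\omega_G(u)+1)$, where $d_G(u)$ is the degree of $u$ and $\omega_G(u)$ is the order of a largest clique containing $u$. Replacing $\omega_G(u)$ by the clique number of $G$ gives a conjecture of Bertram and Horak. The proof pairs the vertex marginals of a uniformly random maximum independent set with a minimizer of a Motzkin--Straus type quadratic form. We also give quadratic and weighted versions, show that the equal weighting of degree and clique size cannot be shifted toward the clique size, and characterize the graphs that attain equality.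
\end{abstract}

\section{Introduction}

Graphs are finite, simple and undirected, with at least one vertex. A set of vertices is \emph{independent} if its members are pairwise nonadjacent and a \emph{clique} if they are pairwise adjacent. For a graph $G$ with vertex set $V$ we write $\alpha(G)$ and $\omega(G)$ for the largest order of an independent set and of a clique, $n(G)=|V|$, $d_G(u)$ for the degree of $u$, $\Delta(G)$ for the maximum degree, and $N_G[u]$ for the closed neighborhood, the set consisting of $u$ and its neighbors.

If $I$ is a maximum independent set, every vertex lies in $N_G[x]$ for some $x\in I$, since otherwise it could be added to $I$. Hence $\alpha(G)\ge n(G)/(\Delta(G)+1)$. This bound has been improved in two directions. Caro and Wei let each vertex contribute according to its own degree,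
\begin{equation}\label{eq:cw}
\alpha(G)\ \ge\ \sum_{u\in V}\frac{1}{d_G(u)+1},
\end{equation}
and Fajtlowicz took the clique number into account,
\begin{equation}\label{eq:faj}
\alpha(G)\ \ge\ \frac{2n(G)}{\Delta(G)+\omega(G)+1}.
\end{equation}
In \eqref{eq:faj} the denominator $\Delta+1$ is replaced by the mean of $\Delta+1$ and $\omega$. Since $\omega\le\Delta+1$ this is a gain, of a factor close to $2$ when cliques are small compared with degrees. It is natural to ask whether both improvements can be had at once, and Bertram and Horak conjectured that they can: for every graph $G$,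
\begin{equation}\label{eq:bh}
\alpha(G)\ \ge\ \sum_{u\in V}\frac{2}{d_G(u)+\omega(G)+1}.
\end{equation}
We take the problem from \cite{problem}. For regular graphs \eqref{eq:bh} is \eqref{eq:faj}. It holds with equality for $K_n$ and for the cycle $C_5$, where the right side is $5\cdot\frac25=2$.

We prove \eqref{eq:bh} in a stronger, local form. Let $\omega_G(u)$ be the largest order of a clique of $G$ that contains $u$, so that $\omega_G(u)\le\omega(G)$ and $\omega_G(u)\le d_G(u)+1$.

\begin{theorem}\label{thm:main}
For every graph $G$,
\[
\alpha(G)\ \ge\ \sum_{u\in V}\frac{2}{d_G(u)+\omega_G(u)+1}\ \ge\ \sum_{u\in V}\frac{2}{d_G(u)+\omega(G)+1}.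
\]
\end{theorem}

We call the middle term the \emph{local bound} and the last term the \emph{global bound}. The global bound implies \eqref{eq:faj}, because $d_G(u)\le\Delta(G)$, but it can be weaker than \eqref{eq:cw}: for a triangle together with an isolated vertex it gives $3/2$, while \eqref{eq:cw} gives $2$. The local bound dominates both the global bound and \eqref{eq:cw} term by term.

The proof has a combinatorial half and an analytic half. Section~\ref{sec:random} turns a double count that proves \eqref{eq:faj} into an inequality that holds at every single vertex, by averaging over all maximum independent sets. Section~\ref{sec:form} sums these inequalities with weights taken from the minimizer of a quadratic form. The same argument gives weighted versions (Section~\ref{sec:weights}). Section~\ref{sec:sharp} shows that the constants are sharp, and Section~\ref{sec:equality} determines when equality holds.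

Throughout, for a vector $p$ indexed by vertices and a vertex set $X$ we put $p(X)=\sum_{u\in X}p_u$, and $\mathbf 1$ is the all-ones vector.

\section{Random maximum independent sets}\label{sec:random}

The argument for $n/(\Delta+1)$ uses only that $|I\cap N[v]|\ge1$ for each vertex $v$. To gain a factor $2$ one would like $|I\cap N[v]|\ge2$, and the vertices for which this fails must be controlled. These are the vertices that can be exchanged for a member of $I$, and this is where cliques enter.

Let $H$ be a graph (later an induced subgraph of $G$). For an independent set $J$ of $H$ with $|J|=\alpha(H)-1$ let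
\[
C(J)=\{u\in V(H): N_H[u]\cap J=\emptyset\}.
\]
These are the vertices $u$ for which $J\cup\{u\}$ is a maximum independent set.

\begin{lemma}\label{lem:exchange}
Let $H$ be a graph.
\begin{enumerate}
\item[(i)] Each set $C(J)$ is a clique (possibly empty).
\item[(ii)] If $I$ is a maximum independent set and $x\in I$, then $C(I\setminus\{x\})=\{v:N_H[v]\cap I=\{x\}\}$.
\item[(iii)] Fix a vertex $v$ and let $\mathcal J_v$ be the family of independent sets $J$ of order $\alpha(H)-1$ with $v\in C(J)$. The map $(J,u)\mapsto J\cup\{u\}$ is a bijection from the pairs with $J\in\mathcal J_v$, $u\in C(J)$ to the maximum independent sets $I$ with $|I\cap N_H[v]|=1$. The maximum independent sets that contain $v$ are the images of the pairs $(J,v)$.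
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $u,u'\in C(J)$ were distinct and nonadjacent, $J\cup\{u,u'\}$ would be independent of order $\alpha(H)+1$.

(ii) A vertex $v$ lies in $C(I\setminus\{x\})$ if and only if $N_H[v]\cap I\subseteq\{x\}$, and $N_H[v]\cap I$ is never empty.

(iii) Let $J\in\mathcal J_v$, $u\in C(J)$ and $I=J\cup\{u\}$. By (ii) with $x=u$, the relation $v\in C(J)$ means $I\cap N_H[v]=\{u\}$. So $I$ is of the required kind, and it determines $u$ and $J$. Conversely, if $I\cap N_H[v]=\{u\}$, then $J=I\setminus\{u\}$ has $u\in C(J)$ and, by (ii), $v\in C(J)$. Finally, if $v\in I$ then $I\cap N_H[v]=\{v\}$.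
\end{proof}

Part (i) is where we need $I$ to be of maximum order and not just maximal under inclusion.

Lemma~\ref{lem:exchange} already gives \eqref{eq:faj}. Fix a maximum independent set $I$ of $G$. By (i) and (ii), the vertices $v$ with $|I\cap N_G[v]|=1$ are covered by the $|I|$ cliques $C(I\setminus\{x\})\ni x$, so there are at most $\sum_{x\in I}\omega_G(x)$ of them. All other vertices have $|I\cap N_G[v]|\ge2$. Therefore
\begin{equation}\label{eq:count}
2n(G)\ \le\ \sum_{x\in I}\omega_G(x)+\sum_{v\in V}|I\cap N_G[v]|\ =\ \sum_{x\in I}\bigl(\omega_G(x)+d_G(x)+1\bigr),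
\end{equation}
and the right side is at most $\alpha(G)(\Delta(G)+\omega(G)+1)$.

In \eqref{eq:count} every vertex counts equally. Theorem~\ref{thm:main} weights vertices unequally, so we want a version of \eqref{eq:count} that holds at each vertex separately. The contribution of $v$ to the middle term of \eqref{eq:count} is
\[
f_I(v)=\omega_G(v)\,[v\in I]+|I\cap N_G[v]|,
\]
where $[v\in I]$ is $1$ or $0$, and \eqref{eq:count} says that $f_I$ is at least $2$ on average over $v$.

\begin{example}\label{ex:c5}
Let $G=C_5$ with vertices $1,\dots,5$ in cyclic order, so $\omega_G(v)=2$ for all $v$. For $I=\{1,3\}$ the values $f_I(1),\dots,f_I(5)$ are $3,2,3,1,1$. The vertices $4$ and $5$ fall short of $2$, and the surplus sits at $3$ and $1$, the members of $I$ for which they can be exchanged. Now fix the vertex $v=5$ and vary $I$ instead. The sets $\{1,3\}$ and $\{3,5\}$ differ by such an exchange, and their values $f_I(5)$ are $1$ and $3$. The same holds for $\{2,4\}$ and $\{2,5\}$. The remaining set $\{1,4\}$ has $f_I(5)=2$. So $f_I(5)$ is $2$ on average over $I$: a deficit at $v$ is paid for by the set in which $v$ has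 been exchanged in.
\end{example}

The groups $\{J\cup\{u\}:u\in C(J)\}$ of Lemma~\ref{lem:exchange}(iii) play the role of these pairs in general.

\begin{lemma}\label{lem:key}
Let $H$ be a graph, let $I$ be a uniformly random maximum independent set of $H$, and let $p_v=\Pr(v\in I)$. Then $p(V(H))=\alpha(H)$, and for every vertex $v$,
\[
\omega_H(v)\,p_v+p(N_H[v])\ \ge\ 2 .
\]
\end{lemma}

\begin{proof}
By linearity of expectation $p(X)=\mathbb E|I\cap X|$ for every vertex set $X$, which gives the first claim. Fix $v$ and let $P_1=\Pr(|I\cap N_H[v]|=1)$. Since $I\cap N_H[v]$ is never empty,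
\begin{equation}\label{eq:first}
p(N_H[v])=\mathbb E|I\cap N_H[v]|\ \ge\ P_1+2(1-P_1)=2-P_1 .
\end{equation}
Let $t$ be the number of maximum independent sets. By Lemma~\ref{lem:exchange}(iii), $tP_1=\sum_{J\in\mathcal J_v}|C(J)|$ and $tp_v=|\mathcal J_v|$. Each $C(J)$ with $J\in\mathcal J_v$ is a clique containing $v$, so $|C(J)|\le\omega_H(v)$ and
\begin{equation}\label{eq:second}
P_1\ \le\ \omega_H(v)\,p_v .
\end{equation}
Adding \eqref{eq:first} and \eqref{eq:second} proves the lemma.
\end{proof}

Inequality \eqref{eq:first} holds for any distribution on the maximum independent sets. Uniformity is used only in \eqref{eq:second}, and Example~\ref{ex:c5} shows that the lemma fails for a distribution concentrated on one set.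

\section{The quadratic form and the proof of Theorem~\ref{thm:main}}\label{sec:form}

Let $A$ be the adjacency matrix of $G$, let $\mathrm{Id}$ be the identity matrix, and put
\[
M=A+\mathrm{Id}+\operatorname{diag}(\omega_G(v))_{v\in V},\qquad D_v=d_G(v)+\omega_G(v)+1,\qquad y_v=\frac1{D_v},\qquad \sigma=y(V).
\]
We must show $\alpha(G)\ge2\sigma$. Lemma~\ref{lem:key} for $H=G$ says that $Mp\ge2\cdot\mathbf 1$ coordinatewise and $\mathbf 1^\top p=\alpha(G)$. As $M$ is symmetric, every $x\ge0$ satisfies
\[
2x(V)\ \le\ x^\top Mp\ =\ \sum_{u}p_u(Mx)_u ,
\]
so $Mx\le\mathbf 1$ would give $\alpha(G)\ge2x(V)$. The candidate is $x=y$. It works if $D$ is constant along edges, for then $(My)_v=(\omega_G(v)+1+d_G(v))/D_v=1$. In general $My\le\mathbf 1$ fails: on the path $a,b,c,d$ we have $D_a=4$, $D_b=D_c=5$ and $(My)_b=\frac14+\frac35+\frac15>1$, and $p_b>0$. Nor can one always solve $Mx=\mathbf 1$ with $x\ge0$. For the star with $k\ge4$ leaves $M=A+3\,\mathrm{Id}$; a solution has a common value $b$ on the leaves and a value $a$ at the center with $a+3b=1=3a+kb$, so $2a=(3-k)b$, which is incompatible with $a,b\ge0$.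

The way out is to ask that $Mx$ be constant only on the support $S$ of $x$, and to apply Lemma~\ref{lem:key} to the induced subgraph $G[S]$. This costs nothing, since $\alpha$ and the local clique sizes do not increase when we pass to $G[S]$. A vector $x$ of this kind comes from minimizing $x^\top Mx$ over the simplex
\[
\mathcal X=\{x\in\mathbb R^V_{\ge0}: x(V)=1\},
\]
and minimality also allows us to compare $x$ with $y$. For a matrix $B$ indexed by $V$ and $S\subseteq V$, let $B_S$ be the principal submatrix on $S$.

\begin{lemma}\label{lem:transfer}
Let $B$ be a real symmetric matrix indexed by $V$ and let $a,c>0$. Suppose that for every nonempty $S\subseteq V$ there is $p\in\mathbb R^S_{\ge0}$ with $p(S)\le a$ and $(B_Sp)_v\ge c$ for all $v\in S$. Then $x^\top Bx\ge c/a$ for all $x\in\mathcal X$.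
\end{lemma}

\begin{proof}
By compactness the form attains its minimum $m$ on $\mathcal X$ at some $x$. Let $S\ne\emptyset$ be the support of $x$. For $u,v\in S$ and small $|s|$, the point $x+s(e_u-e_v)$ lies in $\mathcal X$, where $e_u,e_v$ are standard unit vectors. So the derivative of the form along this segment vanishes at $s=0$, and this derivative is $2\bigl((Bx)_u-(Bx)_v\bigr)$. Hence $(Bx)_v$ has a common value on $S$, and this value is $\sum_{v\in S}x_v(Bx)_v=x^\top Bx=m$. Let $x_S$ be the restriction of $x$ to $S$. As $x$ vanishes outside $S$, we have $(B_Sx_S)_v=(Bx)_v=m$ for $v\in S$. With $p$ as in the hypothesis, symmetry gives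
\[
m\,p(S)=\sum_{v\in S}p_v(B_Sx_S)_v=\sum_{v\in S}x_v(B_Sp)_v\ \ge\ c .
\]
Since $p(S)\ge0$ and $c>0$, this forces $m>0$, and so $ma\ge m\,p(S)\ge c$.
\end{proof}

Only the first-order condition is used, and no convexity is available: for the star with $k$ leaves, $M$ has the eigenvalue $3-\sqrt k$.

\begin{remark}\label{rem:ms}
Take $B=A+\mathrm{Id}$ and let $p$ be the indicator vector of one maximum independent set $I$ of $G[S]$. Then $(B_Sp)_v=|I\cap N_{G[S]}[v]|\ge1$, and Lemma~\ref{lem:transfer} yields the Motzkin--Straus bound $x^\top(A+\mathrm{Id})x\ge1/\alpha(G)$ on $\mathcal X$. With $c=1$ no averaging is needed.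
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The second inequality follows from $\omega_G(u)\le\omega(G)$. For the first let $m=\min_{x\in\mathcal X}x^\top Mx$.

\emph{Lower bound for $m$.} Let $S\subseteq V$ be nonempty, $H=G[S]$, and let $p$ be the vector of Lemma~\ref{lem:key} for $H$. Then $p(S)=\alpha(H)\le\alpha(G)$. The matrix $A_S$ is the adjacency matrix of $H$ and $\omega_G(v)\ge\omega_H(v)$, so for $v\in S$,
\[
(M_Sp)_v=\omega_G(v)p_v+p(N_H[v])\ \ge\ 2 .
\]
Lemma~\ref{lem:transfer} gives $m\ge2/\alpha(G)$.

\emph{Upper bound for $m$.} Apply $2y_uy_v\le y_u^2+y_v^2$ on each edge $uv$. The term $y_v^2$ then occurs once for each of the $d_G(v)$ edges at $v$, so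
\begin{equation}\label{eq:test}
y^\top My=\sum_v(\omega_G(v)+1)y_v^2+\sum_{uv\in E(G)}2y_uy_v\ \le\ \sum_vD_vy_v^2=\sigma .
\end{equation}
Since $y/\sigma\in\mathcal X$, we get $m\le y^\top My/\sigma^2\le1/\sigma$.

Together, $2/\alpha(G)\le m\le1/\sigma$, that is, $\alpha(G)\ge2\sigma$.
\end{proof}

The degrees of $G$ appear only in \eqref{eq:test}, where no subgraph is taken. This is why the loss of edges in passing to $G[S]$ does no harm.

\section{Quadratic and weighted forms}\label{sec:weights}

Both halves of the proof admit vertex weights. In Lemma~\ref{lem:key}, what matters is the conditional probability of $J\cup\{v\}$ within its group. If $I$ is chosen with probability proportional to a product of vertex weights, the factor contributed by $J$ cancels, and this probability depends only on the weights in the clique $C(J)$. In \eqref{eq:test} one may use a weighted form of $2y_uy_v\le y_u^2+y_v^2$. In this section $N[v]=N_G[v]$.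

\begin{theorem}\label{thm:weights}
Let $G$ be a graph, let $z:V\to(0,\infty)$, and for $v\in V$ let
$\tau_v=\max\{z(K)/z_v: K\text{ a clique of }G,\ v\in K\}$.
\begin{enumerate}
\item[(a)] For all $x\in\mathbb R^V_{\ge0}$,
\[
\alpha(G)\Bigl(x^\top(A+\mathrm{Id})x+\sum_v\tau_vx_v^2\Bigr)\ \ge\ 2\Bigl(\sum_vx_v\Bigr)^2 .
\]
\item[(b)] For all $w:V\to(0,\infty)$,
\[
\alpha(G)\ \ge\ \sum_v\frac{2w_v}{w(N[v])+\tau_vw_v}.
\]
In particular, with $z=w$ and $\omega_w(v)=\max\{w(K):K\text{ a clique of }G,\ v\in K\}$,
\begin{equation}\label{eq:weighted}
\alpha(G)\ \ge\ \sum_v\frac{2w_v}{w(N[v])+\omega_w(v)} .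
\end{equation}
\end{enumerate}
\end{theorem}

\begin{proof}
(a) Let $B=A+\mathrm{Id}+\operatorname{diag}(\tau_v)$. Let $S\subseteq V$ be nonempty and $H=G[S]$. Choose a maximum independent set $I$ of $H$ with probability $\pi(I)/Z$, where $\pi(X)=\prod_{u\in X}z_u$ and $Z$ is the normalizing sum, and let $p_v=\Pr(v\in I)$. Then $p(S)=\alpha(H)\le\alpha(G)$. Fix $v\in S$ and let $P_1=\Pr(|I\cap N_H[v]|=1)$; inequality \eqref{eq:first} holds. For $J\in\mathcal J_v$ the set $C(J)$ is a clique of $G$ containing $v$, so $z(C(J))\le\tau_vz_v$. By Lemma~\ref{lem:exchange}(iii),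
\[
ZP_1=\sum_{J\in\mathcal J_v}\pi(J)\,z(C(J))\ \le\ \tau_v\sum_{J\in\mathcal J_v}\pi(J)\,z_v=\tau_vZp_v .
\]
Hence $(B_Sp)_v=\tau_vp_v+p(N_H[v])\ge P_1+(2-P_1)=2$. Lemma~\ref{lem:transfer} gives $x^\top Bx\ge2/\alpha(G)$ on $\mathcal X$. Both sides of (a) are homogeneous of degree $2$, so (a) holds for all $x\ge0$.

(b) Let $E_v=w(N[v])+\tau_vw_v$ and $x_v=w_v/E_v$. For an edge $uv$, the inequality $2x_ux_v\le sx_v^2+x_u^2/s$ with $s=w_u/w_v$ assigns to $x_v^2$ the coefficient $w_u/w_v$. Summing over the edges,
\[
x^\top Bx\ \le\ \sum_vx_v^2\Bigl(1+\tau_v+\frac{w(N[v])-w_v}{w_v}\Bigr)=\sum_v\frac{x_v^2E_v}{w_v}=\sum_vx_v .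
\]
With (a) this gives $\alpha(G)\,x(V)\ge2\,x(V)^2$, which is the claim. If $z=w$ then $\tau_vw_v=\omega_w(v)$.
\end{proof}

For $z\equiv1$ we have $\tau_v=\omega_G(v)$, and (b) with $w\equiv1$ is the local bound. Part (a) then reads
\[
x^\top(A+\mathrm{Id})x+\sum_v\omega_G(v)x_v^2\ \ge\ \frac2{\alpha(G)}\qquad(x\in\mathcal X),
\]
which may be compared with the bound of Remark~\ref{rem:ms}. It does not arise by bounding each of the two terms by $1/\alpha(G)$: for $C_5$ and $x\equiv\frac15$ the terms are $\frac35$ and $\frac25$, while $1/\alpha=\frac12$.

\begin{remark}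
The supremum over $w$ of the right side of \eqref{eq:weighted} is $\alpha(G)$. Indeed, let $w=1$ on a maximum independent set $I$ and $w=\delta$ elsewhere. For $v\in I$, both $N[v]$ and any clique containing $v$ meet $I$ only in $v$, so the term of $v$ tends to $1$ as $\delta\to0$.
\end{remark}

\section{Extremal examples and the sharp constant}\label{sec:sharp}

If the global bound equals $\alpha(G)$, then so does the local bound, by Theorem~\ref{thm:main}. This happens for a disjoint union of copies of $K_r$, since each copy contributes $2r/((r-1)+r+1)=1$. A second family has independence number $2$.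

\begin{example}\label{ex:complement}
Let $F$ be a $k$-regular triangle-free graph on $n$ vertices with $\alpha(F)=k\ge1$, and let $G$ be its complement. Then $\alpha(G)=\omega(F)=2$, $\omega(G)=\alpha(F)=k$ and $G$ is regular of degree $n-1-k$. The global bound is $2n/((n-1-k)+k+1)=2=\alpha(G)$. Two instances follow.

\emph{Clique blow-ups of $C_5$.} For $k\ge1$ let $G_k$ be obtained from $C_5$ by replacing each vertex by a clique $K_k$ and each edge by a complete join. Thus the vertices are pairs $(i,j)$ with $i\in\mathbb Z_5$, $1\le j\le k$, and distinct vertices are adjacent when their first coordinates differ by $0$ or $\pm1$; $G_1=C_5$. The distinct first coordinates of a clique form a clique of $C_5$, so $\omega(G_k)=2k$, and every vertex lies in a clique of this order. In the complement, adjacency means that the first coordinates differ by $\pm2$, so it is $2k$-regular, and it is triangle-free because $\pm2\pm2\pm2\not\equiv0\pmod5$. Thus $G_k$ has $n=5k$, $d+1=3k$, $\omega_{G_k}(u)=\omega(G_k)=2k$ for all $u$, and $\alpha=2$.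

\emph{The square $C_8^2$ of the $8$-cycle.} Its vertices are the elements of $\mathbb Z_8$, adjacent when they differ by $\pm1$ or $\pm2$. The neighbors $-2,-1,1,2$ of $0$ induce a path, so $\omega=3$. The complement has differences $3,4,5$, so it is $3$-regular, and it is triangle-free because a sum of three such differences lies between $9$ and $15$.
\end{example}

Theorem~\ref{thm:main} replaces the denominator $d+1$ of \eqref{eq:cw} by $\frac12(d+1)+\frac12\omega$. One may ask whether more weight can be put on the clique term. For $\varepsilon\in[0,1]$ consider the statement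
\begin{equation}\label{eq:eps}
\alpha(G)\ \ge\ \sum_{u\in V}\frac1{(1-\varepsilon)(d_G(u)+1)+\varepsilon\,\omega}\qquad\text{for all graphs }G,
\end{equation}
in the \emph{local form} $\omega=\omega_G(u)$ and in the \emph{global form} $\omega=\omega(G)$.

\begin{theorem}\label{thm:sharp}
The local form of \eqref{eq:eps} holds for $\varepsilon\le\frac12$, and the global form holds for $\varepsilon=\frac12$. Both forms fail for every $\varepsilon>\frac12$.
\end{theorem}

\begin{proof}
For $\varepsilon=\frac12$ both forms are Theorem~\ref{thm:main}. In the local form the denominator is $d_G(u)+1-\varepsilon\,(d_G(u)+1-\omega_G(u))$ with $d_G(u)+1-\omega_G(u)\ge0$, so it does not decrease when $\varepsilon$ decreases. For $G=G_k$ both forms have right side $5k/\bigl(3k(1-\varepsilon)+2k\varepsilon\bigr)=5/(3-\varepsilon)$, which exceeds $\alpha(G_k)=2$ exactly when $\varepsilon>\frac12$.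
\end{proof}

For a fixed $\varepsilon$ the local form implies the global one, as $\omega_G(u)\le\omega(G)$, so the global form holds for $\varepsilon<\frac12$ too. The graphs $G_k$ show that the failure for $\varepsilon>\frac12$ persists for arbitrarily large degrees and clique numbers.

\section{The case of equality}\label{sec:equality}

The proof of Theorem~\ref{thm:main} can lose in three places: \eqref{eq:test}, \eqref{eq:first} and \eqref{eq:second}. Each gives one condition in the following theorem. For a maximum independent set $I$ of $G$ and $x\in I$ let $C_I(x)=\{v:N_G[v]\cap I=\{x\}\}$.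

\begin{theorem}\label{thm:equality}
Let $G$ be a graph. Then $\alpha(G)=\sum_u\frac2{d_G(u)+\omega_G(u)+1}$ if and only if all of the following hold:
\begin{enumerate}
\item[(E1)] $d_G(u)+\omega_G(u)$ is constant on each component of $G$;
\item[(E2)] for every maximum independent set $I$, every vertex outside $I$ has at most two neighbors in $I$;
\item[(E3)] for every maximum independent set $I$, every $x\in I$ and every $v\in C_I(x)$, we have $|C_I(x)|=\omega_G(v)$.
\end{enumerate}
Moreover, $\alpha(G)=\sum_u\frac2{d_G(u)+\omega(G)+1}$ if and only if each component $G_i$ of $G$ is regular and satisfies $\alpha(G_i)=\frac{2n(G_i)}{\Delta(G_i)+\omega(G)+1}$.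
\end{theorem}

\begin{proof}
Let $M,D,y,\sigma$ be as in Section~\ref{sec:form}, let $m=\min_{\mathcal X}x^\top Mx$, and let $p$ be the vector of Lemma~\ref{lem:key} for $H=G$, so that $Mp\ge2\cdot\mathbf 1$.

\emph{Step 1: equality implies} (E1). If $\alpha(G)=2\sigma$, then the chain $2/\alpha(G)\le m\le y^\top My/\sigma^2\le1/\sigma$ collapses, so equality holds in \eqref{eq:test}. This forces $y_u=y_v$, that is $D_u=D_v$, on every edge $uv$, which is (E1).

\emph{Step 2: under} (E1)\emph{, equality holds if and only if $Mp=2\cdot\mathbf 1$.} By (E1), $D$ is constant along edges, so $My=\mathbf 1$ as noted in Section~\ref{sec:form}. Hence $\alpha(G)=\mathbf 1^\top p=y^\top Mp$ and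
\[
\alpha(G)-2\sigma=\sum_vy_v\bigl((Mp)_v-2\bigr).
\]
All $y_v$ are positive and all brackets are nonnegative.

\emph{Step 3: $Mp=2\cdot\mathbf 1$ if and only if} (E2) \emph{and} (E3) \emph{hold.} We have $(Mp)_v=2$ if and only if both \eqref{eq:first} and \eqref{eq:second} are equalities at $v$. Every maximum independent set has positive probability, so \eqref{eq:first} is an equality if and only if $|I\cap N_G[v]|\le2$ for all $I$. For $v\in I$ this number is $1$, and for $v\notin I$ it is the number of neighbors of $v$ in $I$. So equality in \eqref{eq:first} for all $v$ is (E2). Equality in \eqref{eq:second} at $v$ means $|C(J)|=\omega_G(v)$ for all $J\in\mathcal J_v$. By Lemma~\ref{lem:exchange}(ii), $C_I(x)=C(I\setminus\{x\})$. So a triple $(I,x,v)$ as in (E3) gives $J=I\setminus\{x\}\in\mathcal J_v$ with $C(J)=C_I(x)$, and every $J\in\mathcal J_v$ arises in this way, from $I=J\cup\{v\}$ and $x=v$. So equality in \eqref{eq:second} for all $v$ is (E3).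

Steps 1--3 prove the first statement. For the second, suppose the global bound equals $\alpha(G)$. Then both inequalities of Theorem~\ref{thm:main} are equalities. The second one gives $\omega_G(u)=\omega(G)$ for all $u$, and then (E1) says that each component is regular. Consequently the global bound is $\sum_ib_i$ with $b_i=2n(G_i)/(\Delta(G_i)+\omega(G)+1)$. Theorem~\ref{thm:main} applied to $G_i$, with $\omega(G_i)\le\omega(G)$, gives $\alpha(G_i)\ge b_i$. Since $\sum_i\alpha(G_i)=\alpha(G)=\sum_ib_i$, we get $\alpha(G_i)=b_i$ for each $i$. Conversely, if the components are regular and $\alpha(G_i)=b_i$ for each $i$, summing over $i$ gives equality in the global bound.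
\end{proof}

For $C_5$ and $I=\{1,3\}$ we have $C_I(1)=\{1,5\}$ and $C_I(3)=\{3,4\}$, both of order $2$, and the vertex $2$ has two neighbors in $I$. The other sets $I$ are rotations of this one, so (E1)--(E3) hold. The cycle $C_4$ satisfies (E1) and (E2) but has $C_I(x)=\{x\}$, so (E3) fails, and indeed the bound is $\frac85<2$. A disjoint union of complete graphs of different orders attains the local bound, each component contributing $1$, but not the global one.

\begin{thebibliography}{1}
\bibitem{problem}
\emph{A lower bound on the independence number of a graph in terms of degrees and local clique sizes},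
\texttt{https://daneshyari.com/article/preview/418456.pdf}.
\end{thebibliography}
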